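# Globally periodic rational recurrences of arbitrary order

## First-order equations

Start with the smallest equation of the kind we care about:
$$x_{j+1}=\frac{A_1x_j+A_0}{B_1x_j+B_0},\qquad x_1>0,$$
with $A_i,B_i\ge 0$, $A_0+A_1>0$, $B_0+B_1>0$ and $A_1^2+B_1^2\ne0$. For which coefficients is there one integer $m\ge1$ such that every positive solution satisfies $x_{j+m}=x_j$?

**Proposition 1.** These are exactly the equations $x_{j+1}=x_j$ and $x_{j+1}=\beta/x_j$ with $\beta>0$ (up to a common factor of numerator and denominator).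

**Proof.** Both equations are periodic, with $m=1$ and $m=2$. Conversely let $f$ be the right-hand side, as a map of $(0,\infty)$ to itself, and suppose $f^m=\mathrm{id}$. Then $f$ is a bijection. A continuous bijection of $(0,\infty)$ is strictly monotone, and surjectivity forces its limits at the two ends to be $0$ and $\infty$, in some order.

If $B_1>0$, the limit at $\infty$ is $A_1/B_1<\infty$, so it is $0$ and $A_1=0$. The limit at $0$ must then be $\infty$, which forces $B_0=0$. So $f(x)=\beta/x$ with $\beta=A_0/B_1>0$.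

If $B_1=0$, then $A_1>0$ and $B_0>0$. The limit at $\infty$ is $\infty$, so the limit at $0$, which is $A_0/B_0$, is $0$, and $f(x)=\gamma x$ with $\gamma=A_1/B_0$. Now $f^m(x)=\gamma^mx=x$ gives $\gamma=1$. $\square$

Replacing $x_j$ by $y_j/\alpha$ turns $x_{j+1}=1/x_j$ into $y_{j+1}=\alpha^2/y_j$, so up to a change of unit there are two equations of order one.

What changes in order $n$? The recurrence becomes a map of $(0,\infty)^n$, and bijectivity of that map only controls how the right-hand side depends on the oldest variable. All other coefficients stay free, and genuinely new periodic equations exist, such as $x_{j+2}=(x_{j+1}+1)/x_j$. The rest of the lecture finds all of them.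

## Order $n$, dilation, rescaling, and the theorems

The equation is
$$x_{j+n}=\frac{A_1x_j+A_2x_{j+1}+\dots+A_nx_{j+n-1}+A_0}{B_1x_j+B_2x_{j+1}+\dots+B_nx_{j+n-1}+B_0},\tag{1}$$
with $(x_1,\dots,x_n)\in(0,\infty)^n$ and the hypotheses
$$A_i\ge0,\quad B_i\ge0,\quad \sum_{i=0}^nA_i>0,\quad \sum_{i=0}^nB_i>0,\quad A_1^2+B_1^2\ne0 .$$
Write $f$ for the right-hand side.

**Definition (global periodicity).** Equation (1) is *globally periodic* if the map $F(x_1,\dots,x_n)=(x_2,\dots,x_n,f(x_1,\dots,x_n))$ of $(0,\infty)^n$ satisfies $F^m=\mathrm{Id}$ for some integer $m\ge1$. Equivalently, $x_{j+m}=x_j$ for all solutions and all $j$, with one $m$ for all solutions.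

For example, $x_{j+2}=x_{j+1}/x_j$ gives $x_{j+3}=x_{j+2}/x_{j+1}=1/x_j$, hence $x_{j+6}=x_j$.

**Definition (equivalence).** Let $x_{j+k}=g(x_j,\dots,x_{j+k-1})$ be globally periodic of order $k$. For $\ell\ge1$ its *$\ell$-dilate* is the equation $x_{j+k\ell}=g(x_j,x_{j+\ell},\dots,x_{j+(k-1)\ell})$ of order $k\ell$. An equation obtained by a dilation followed by a rescaling $x_j=y_j/\alpha$, $\alpha>0$, is *equivalent* to the original one.

For example, the $2$-dilate of $x_{j+2}=x_{j+1}/x_j$ is $x_{j+4}=x_{j+2}/x_j$: the even-indexed and the odd-indexed terms are two independent solutions of the original equation. Rescaling gives $y_{j+4}=\alpha y_{j+2}/y_j$.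

Five globally periodic equations are known:
$$x_{j+1}=x_j,\quad x_{j+1}=\frac1{x_j},\quad x_{j+2}=\frac{x_{j+1}}{x_j},\quad x_{j+2}=\frac{x_{j+1}+1}{x_j},\quad x_{j+3}=\frac{x_{j+1}+x_{j+2}+1}{x_j}.$$
For $n\in\{1,2,3,4,5,7,9,11\}$ it is a known result that every globally periodic equation (1) is equivalent to one of these five. The slides "Different approaches to the global periodicity problem" (http://www.gsd.uab.cat/icdea2012/Slides/Gasull-2x2.pdf) ask whether this holds for every $n$. It does.

**Theorem A.** Let $n\ge1$. Under the stated hypotheses, (1) is globally periodic if and only if, up to a common factor of numerator and denominator, it is one of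

1. $x_{j+n}=x_j$;
2. $x_{j+n}=\beta/x_j$, $\beta>0$;
3. $n=2\ell$: $x_{j+n}=\alpha x_{j+\ell}/x_j$, $\alpha>0$;
4. $n=2\ell$: $x_{j+n}=(\alpha x_{j+\ell}+\alpha^2)/x_j$, $\alpha>0$;
5. $n=3\ell$: $x_{j+n}=(\alpha x_{j+\ell}+\alpha x_{j+2\ell}+\alpha^2)/x_j$, $\alpha>0$.

Substituting $x=y/\alpha$ in the dilates of the five basic equations shows that this list consists exactly of the equations equivalent to one of the five (in 2, $\beta=\alpha^2$). So for every $n\ge1$, every globally periodic equation (1) is equivalent to one of the five.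

**Theorem B.** The conclusion of Theorem A holds if one only assumes that every point of some nonempty open set $U\subset(0,\infty)^n$ is periodic under $F$, with period possibly depending on the point. The least $m$ with $F^m=\mathrm{Id}$ is $n,\ 2n,\ 6\ell,\ 5\ell,\ 8\ell$ in cases 1–5.

## The five basic equations are periodic

This section proves the "if" part of Theorem A. A solution of the $\ell$-dilate of $g$ consists of $\ell$ interleaved solutions of $g$, so if solutions of $g$ have period $P$, those of the dilate have period $\ell P$. Rescaling conjugates $F$. So it suffices to treat the five basic equations. The first-order ones are clear and $x_{j+2}=x_{j+1}/x_j$ was done above. The other two can be solved for $x_j$, so their solutions extend to negative indices.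

For $x_{j+2}=(x_{j+1}+1)/x_j$: $x_2=\frac{x_1+1}{x_0}$ and $x_3=\frac{x_2+1}{x_1}=\frac{1+x_0+x_1}{x_0x_1}$. Backwards, $x_{-1}=\frac{x_0+1}{x_1}$ and $x_{-2}=\frac{x_{-1}+1}{x_0}=\frac{1+x_0+x_1}{x_0x_1}$. So $x_3=x_{-2}$ for every solution, and shifting indices, $x_{j+5}=x_j$.

For $x_{j+3}=(x_{j+1}+x_{j+2}+1)/x_j$ put $(x_0,x_1,x_2)=(x,y,z)$. Then
$$x_3=\frac{1+y+z}{x},\qquad x_4=\frac{z+x_3+1}{y}=\frac{(1+x)(1+z)+y}{xy},$$
$$x_5=\frac{x_3+x_4+1}{z}=\frac{y(1+y+z)+(1+x)(1+z)+y+xy}{xyz}=\frac{(1+x+y)(1+y+z)}{xyz};$$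
both forms of the last numerator expand to $1+x+2y+z+xy+yz+xz+y^2$. The equation is invariant under reversal of indices, so $x_{-3}$ arises from $x_5$ by exchanging $x$ and $z$. The expression for $x_5$ is symmetric in $x,z$, so $x_{-3}=x_5$, and $x_{j+8}=x_j$.

From now on $F^m=\mathrm{Id}$ with a fixed $m\ge1$, and we must show that the equation is in the list.

## Bijectivity leaves two shapes

**Step 1: repeat the first-order argument in the oldest variable.** $F$ is a bijection of $(0,\infty)^n$. Fix $x_2,\dots,x_n>0$. For each $y>0$ the point $(x_2,\dots,x_n,y)$ has exactly one preimage, and this preimage has the form $(x_1,x_2,\dots,x_n)$. So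
$$x\mapsto\frac{A_1x+P}{B_1x+R},\qquad P=A_2x_2+\dots+A_nx_n+A_0\ge0,\quad R=B_2x_2+\dots+B_nx_n+B_0\ge0,$$
is a bijection of $(0,\infty)$, with limits $0$ and $\infty$ at the two ends.

If $B_1>0$, the limit at $\infty$ is $A_1/B_1<\infty$, so $A_1=0$, and the limit at $0$ is $\infty$, so $R=0$. Since all $x_i>0$, this means $B_i=0$ for $i\ne1$. If $B_1=0$, then $A_1>0$ and $R>0$, and the limit $P/R$ at $0$ must vanish, so $A_i=0$ for $i\ne1$. After normalizing we have one of two forms:
$$\text{Form I:}\quad x_{j+n}=\frac{x_j}{B_0+\sum_{i\ge2}B_ix_{j+i-1}},\tag{2}$$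
$$\text{Form II:}\quad x_{j+n}x_j=a_0+\sum_{k=1}^{n-1}a_kx_{j+k},\qquad a_k\ge0.\tag{3}$$

**Step 2: Form I gives only case 1.** If $B_i=0$ for all $i\ge2$, then $x_{j+nm}=B_0^{-m}x_j$, so periodicity forces $B_0=1$, which is case 1. Suppose some $B_i>0$ with $i\ge2$. If $B_0\ge1$, the denominator exceeds $1$, so $x_{j+n}<x_j$ always, and then $x_{j+nm}<x_j$, contradicting $x_{j+nm}=x_j$. If $B_0<1$, there is a fixed point $\bar x=(1-B_0)/\sum_{i\ge2}B_i>0$. The denominator is $1$ there, so the linearized recurrence is $v_{j+n}=v_j-\bar x\sum_{i\ge2}B_iv_{j+i-1}$, with characteristic polynomial $\lambda^n+\sum_{i\ge2}\bar xB_i\lambda^{i-1}-1$. It is $-1$ at $0$ and positive at $1$, so it has a root in $(0,1)$. But by the chain rule $DF(\bar x,\dots,\bar x)^m=I$, so all eigenvalues are roots of unity, a contradiction.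

**Step 3: notation for Form II.** If $a_k=0$ for all $k\ge1$, then $a_0>0$, because the numerator is not identically zero, and this is case 2. From now on the equation is (3) and
$$K:=\{k\ge1:\ a_k>0\}\neq\emptyset,\qquad q:=\min K.$$
In particular $n\ge2$.

## The linear part at the fixed point

The sensible first attempt is the tool that just worked: linearize at a fixed point.

**Step 4: normalize the fixed point to 1.** A constant solution $\bar x>0$ of (3) satisfies $\bar x^2=(\sum_{k\ge1}a_k)\bar x+a_0$. This quadratic has exactly one positive root: the product of its roots is $-a_0\le0$, and if $a_0=0$ the roots are $0$ and $\sum a_k>0$. Put $c_k=a_k/\bar x$ for $k\ge1$ and $c_0=a_0/\bar x^2$. After rescaling $\bar x$ to $1$ the equation is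
$$x_{j+n}x_j=c_0+\sum_{k\in K}c_kx_{j+k},\qquad c_0+\sum_{k\in K}c_k=1.\tag{4}$$
Linearizing at the constant solution $1$ gives $v_{j+n}+v_j=\sum_kc_kv_{j+k}$, so $DF(1,\dots,1)$ has characteristic polynomial
$$p(\lambda)=\lambda^n+1-Q(\lambda),\qquad Q(\lambda)=\sum_{k\in K}c_k\lambda^k.\tag{5}$$

**Step 5: the roots are distinct roots of unity, and the coefficients are symmetric.** Since $DF^m=I$, the minimal polynomial of $DF$ divides $z^m-1$, which has simple roots; so $DF$ is diagonalizable with $m$-th roots of unity as eigenvalues. It is a companion matrix, and every eigenspace of a companion matrix is a line (an eigenvector for $\lambda$ is a multiple of $(1,\lambda,\dots,\lambda^{n-1})$). Hence $p$ has $n$ distinct roots $\lambda_1,\dots,\lambda_n$. As $p$ is real, its root set is closed under $\lambda\mapsto\bar\lambda=1/\lambda$. Therefore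
$$\lambda^np(1/\lambda)=\prod_i(1-\lambda\lambda_i)=\prod_i(-\lambda_i)\prod_i(\lambda-1/\lambda_i)=p(0)\,p(\lambda)=p(\lambda),$$
using $p(0)=1$. Comparing coefficients, with $c_k:=0$ for $1\le k\le n-1$, $k\notin K$:
$$c_k=c_{n-k}\quad(1\le k\le n-1),\qquad K=n-K.\tag{6}$$
So $q,\,n-q\in K\subset[q,n-q]$, and $n\ge2q$.

**How far this goes when $a_0=0$ and $n$ is odd.** Here the linear part suffices. By the symmetry just proved, $p(-1)=(-1)^np(-1)=-p(-1)$, so $-1$ is a root. Also $p(1)=2-\sum c_k=1$. Hence $1=\prod_i(1-\lambda_i)=2\prod_{\lambda_i\ne-1}(1-\lambda_i)$, and $1/2$ would be an algebraic integer. A rational algebraic integer is an integer, so this is impossible: there is no globally periodic equation (3) with $n$ odd, $a_0=0$ and $K\ne\emptyset$.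

**Where it stops.** For even $n$ and $a_0=0$ the point $-1$ need not be a root, and $p(1)=1$ is compatible with roots of unity. For instance $\lambda^4-\lambda^3+\lambda^2-\lambda+1$ is palindromic, has the four primitive tenth roots of unity as roots and takes the value $1$ at $1$; it is of the form (5) with $c_1=c_3=1$, $c_2=-1$. Only the sign of $c_2$ excludes it, and the argument above never used signs.

For $a_0>0$ the failure is plain already in order two. The normalized equation is $x_{j+2}x_j=(1-c)+cx_{j+1}$ with $0<c<1$ and $p(\lambda)=\lambda^2-c\lambda+1$. For every rational $r\in(\frac16,\frac14)$ the choice $c=2\cos2\pi r\in(0,1)$ gives the distinct roots of unity $e^{\pm2\pi ir}$. So infinitely many $c$ pass every linear test. The next section shows that only $c$ with $1-c=c^2$ survives. The linear part at one point sees too little: the nonlinearity has to be used, either through higher Taylor terms at the fixed point or far away from it.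

## Growth rates in orders two and three

In order two we can look at solutions that start very large and follow which monomial dominates.

**Proposition 2.** Let $a,b>0$. If $x_{j+2}=\frac{ax_{j+1}+b}{x_j}$ or $x_{j+3}=\frac{a(x_{j+1}+x_{j+2})+b}{x_j}$ is globally periodic, then $b=a^2$.

**Proof.** Let the initial values depend on a parameter $\tau\to\infty$, and write $f\sim g$ if $f/g\to1$. In each formula below only the dominant term of the numerator is kept, as dictated by the listed exponents.

*Order two.* Suppose $x_0\sim\xi_0e^\tau$ and $x_1\sim\xi_1e^{3\tau}$ with constants $\xi_0,\xi_1>0$. Then successively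
$$x_2\sim\frac{ax_1}{x_0},\quad x_3\sim\frac{ax_2}{x_1}\sim\frac{a^2}{x_0},\quad x_4\sim\frac b{x_2}\sim\frac{bx_0}{ax_1},\quad x_5\sim\frac b{x_3}\sim\frac b{a^2}x_0,\quad x_6\sim\frac{ax_5}{x_4}\sim x_1 .$$
The exponents of $x_0,\dots,x_6$, in units of $\tau$, are $1,3,2,-1,-2,1,3$. (For example $x_3\to0$ and therefore $ax_3+b\sim b$ in $x_4$.)

*Order three.* Suppose $x_0\sim\xi_0e^\tau$, $x_1\sim\xi_1e^{2\tau}$, $x_2\sim\xi_2e^{5\tau}$. Then
$$x_3\sim\frac{ax_2}{x_0},\quad x_4\sim\frac{ax_2}{x_1},\quad x_5\sim\frac{ax_3}{x_2}\sim\frac{a^2}{x_0},\quad x_6\sim\frac{ax_4}{x_3}\sim\frac{ax_0}{x_1},\quad x_7\sim\frac b{x_4}\sim\frac{bx_1}{ax_2},$$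
$$x_8\sim\frac b{x_5}\sim\frac b{a^2}x_0,\qquad x_9\sim\frac{ax_8}{x_6}\sim\frac b{a^2}x_1,\qquad x_{10}\sim\frac{ax_9}{x_7}\sim x_2 .$$
The exponents of $x_0,\dots,x_{10}$ are $1,2,5,4,3,-1,-1,-3,1,2,5$.

Put $\rho=b/a^2$ and $N=5$ in order two, $N=8$ in order three. The assumption on the initial terms holds again for $(x_N,x_{N+1})$ with constants $(\rho\xi_0,\xi_1)$, respectively for $(x_N,x_{N+1},x_{N+2})$ with constants $(\rho\xi_0,\rho\xi_1,\xi_2)$. It involves only asymptotic equivalence, so the step can be repeated. Start with $x_0=\xi_0e^\tau$ exactly. After $m$ repetitions, $m$ being fixed, $x_{Nm}\sim\rho^m\xi_0e^\tau=\rho^mx_0$. But $x_{Nm}=x_0$ since $F^m=\mathrm{Id}$. So $\rho^m=1$ and $\rho=1$. $\square$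

This settles orders two and three. For $n=2$ we have $K=\{1\}$: with $a_0=0$ the equation is case 3, and with $a_0>0$ Proposition 2 gives case 4. For $n=3$, (6) gives $K=\{1,2\}$ and $a_1=a_2$: $a_0=0$ is impossible by the odd-order argument, and $a_0>0$ gives case 5. In higher order we do not know $K$, and when $a_0=0$ and $n$ is even we have almost nothing. The two cases $a_0=0$ and $a_0>0$ now need different tools.

## No constant term: a resonance at third order

Throughout this section $a_0=0$, so $c_0=0$ and $\sum_{k\in K}c_k=1$. The goal is $n=2q$. **Assume $n>2q$**; we derive a contradiction.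

The plan is to expand solutions near the constant solution $1$ in powers of small parameters. Periodicity forbids resonances: if a right-hand side contains the frequency of an eigenvalue, the solution would grow linearly in $j$. At third order one resonance is unavoidable, because $\lambda_a\cdot\lambda_b\cdot\lambda_b^{-1}=\lambda_a$ is always an eigenvalue; the coefficient in front of it must therefore vanish. That is an equation.

**Step 6: preliminary inequalities.** Their purpose is to know that the second-order coefficients below are not zero. Let $\Lambda$ be the set of roots of $p$, and for $\lambda_a\in\Lambda$ put $t_a=\lambda_a^n$. Then $Q(\lambda_a)=1+t_a$, and $|1+t_a|\le\sum c_k=1$. As $|t_a|=1$, this says $2+2\operatorname{Re}t_a\le1$, i.e. $\operatorname{Re}t_a\le-\frac12$. Hence for all $a,b$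
$$t_a\ne1,\qquad t_a+t_b\ne0,\qquad 1+t_at_b\ne0;\tag{7}$$
the last because $t_at_b=-1$ would give $t_b=-\bar t_a$, of positive real part. Also $p(1)=1$, so $1\notin\Lambda$.

Put $\hat p(\omega)=1+\omega^{-n}-Q(\omega^{-1})$. By (6), $Q(\omega^{-1})=\omega^{-n}Q(\omega)$, so $\hat p(\omega)=\omega^{-n}p(\omega)$ has the same nonzero roots as $p$. Moreover $\hat p(\omega^{-1})=p(\omega)=\omega^n\hat p(\omega)$, and $\hat p(1)=1$.

**Lemma 1.** If $\lambda_a,\lambda_b\in\Lambda$ and $t_b\notin\{t_a,t_a^{-1}\}$, then $Q(\lambda_a\lambda_b)=(1+t_a)(1+t_b)$.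

**Proof.** *Setting up the expansion.* $F$ is rational with denominator equal to its first argument, so $F,F^2,\dots,F^m$ are holomorphic in a complex neighborhood of the fixed point $(1,\dots,1)$. The Taylor coefficients of $F^m-\mathrm{Id}$ there are computed from real points and vanish, so $F^m=\mathrm{Id}$ in a complex neighborhood. Write $x_j=1+u_j$. By (6) the equation reads $x_jx_{j-n}=\sum_kc_kx_{j-k}$, that is,
$$(Lu)_j:=u_j+u_{j-n}-\sum_kc_ku_{j-k}=-u_ju_{j-n}.\tag{8}$$
Take initial data $u_j=\varepsilon_1\lambda_a^j+\varepsilon_2\lambda_b^j+\varepsilon_3\lambda_b^{-j}$ for $0\le j\le n-1$, with small $\varepsilon\in\mathbb C^3$. Each $u_j$ is analytic in $\varepsilon$ near $0$ and $u_{j+m}=u_j$. Extend to $j\in\mathbb Z$ by periodicity; then (8) holds for all $j\in\mathbb Z$.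

Recall that every $m$-periodic complex sequence is a unique combination of the $m$ sequences $(\omega^j)_j$ with $\omega^m=1$; call the coefficient of $\omega^j$ its *component at* $\omega$. (For $m=2$: $u_j=\frac{u_0+u_1}2\,1^j+\frac{u_0-u_1}2(-1)^j$.) The operator $L$ multiplies the component at $\omega$ by $\hat p(\omega)$. Now fix a monomial in $\varepsilon$ and compare its coefficient sequences on both sides of (8). At a root of $p$, the component of the right-hand side must be $0$. At a non-root $\omega$, the component of the solution is the component of the right-hand side divided by $\hat p(\omega)$. Components of the solution at roots of $p$ are not determined by $L$, and we shall never need them.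

*First order.* The coefficients of $\varepsilon_1,\varepsilon_2,\varepsilon_3$ satisfy $Lv=0$ with initial data $\lambda_a^j,\lambda_b^j,\lambda_b^{-j}$. These characters themselves satisfy $Lv=0$ ($\lambda_b^{-1}$ is a root too), so they are the coefficients for all $j$.

*Second order.* Write $s=t_a$, $t=t_b$.

- $\varepsilon_1\varepsilon_2$: the right-hand side is $-(\lambda_a^j\lambda_b^{j-n}+\lambda_b^j\lambda_a^{j-n})=-(s^{-1}+t^{-1})(\lambda_a\lambda_b)^j$, nonzero by (7). So $\lambda_a\lambda_b$ is not a root. With $U:=1/\hat p(\lambda_a\lambda_b)$ the component at $\lambda_a\lambda_b$ is $P_+=-(s^{-1}+t^{-1})U$; all other nonzero components are at roots of $p$.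
- $\varepsilon_1\varepsilon_3$: the right-hand side is $-(s^{-1}+t)(\lambda_a/\lambda_b)^j$, nonzero by (7). So $\lambda_a/\lambda_b$ is not a root, and with $V:=1/\hat p(\lambda_a/\lambda_b)$ the component there is $P_-=-(s^{-1}+t)V$; the others are at roots.
- $\varepsilon_2\varepsilon_3$: the right-hand side is the constant $-(t+t^{-1})$. As $\hat p(1)=1$, the component at $1$ is $P_0=-(t+t^{-1})$; the others are at roots.

So second order only yields non-resonance statements; the equations appear one order later.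

*Third order.* Consider $\varepsilon_1\varepsilon_2\varepsilon_3$ and the component of $-u_ju_{j-n}$ at the root $\lambda_a$; it must vanish. The contributions pair a first-order sequence with a second-order one: $\lambda_a^j$ with the $\varepsilon_2\varepsilon_3$-sequence, $\lambda_b^j$ with the $\varepsilon_1\varepsilon_3$-sequence, $\lambda_b^{-j}$ with the $\varepsilon_1\varepsilon_2$-sequence. A component at $\omega$ of the latter contributes at $\lambda_a$ only if $\omega=1$, $\omega=\lambda_a/\lambda_b$, $\omega=\lambda_a\lambda_b$ respectively. None of these is a root, so the undetermined components play no part. Characters $\omega_1^j$ and $\omega^j$ contribute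
$$\omega_1^j\omega^{j-n}+\omega^j\omega_1^{j-n}=(\omega_1\omega)^j(\omega^{-n}+\omega_1^{-n}).$$
Hence
$$P_0(1+s^{-1})+P_-\Big(\frac ts+\frac1t\Big)+P_+\Big(\frac1{st}+t\Big)=0,$$
and multiplying by $-s^2t^2$,
$$st(s+1)(t^2+1)+t(1+st)(t^2+s)\,V+(s+t)(1+st^2)\,U=0.\tag{9}$$
The hypothesis is symmetric in $a,b$, so we may exchange the roles. $U$ is unchanged. Since $\hat p(\lambda_b/\lambda_a)=(s/t)\,\hat p(\lambda_a/\lambda_b)$ (use $\hat p(\omega^{-1})=\omega^n\hat p(\omega)$ with $\omega=\lambda_a/\lambda_b$), $V$ becomes $(t/s)V$: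
$$st(t+1)(s^2+1)+t(1+st)(s^2+t)\,V+(s+t)(1+s^2t)\,U=0.\tag{10}$$
These are two linear equations for two unknowns, in which the coefficients $c_k$ no longer appear. The determinant in $(V,U)$ is $t(1+st)(s+t)$ times
$$(t^2+s)(1+s^2t)-(s^2+t)(1+st^2)=(t-s)\big[(t+s)-1+s^2t^2-st(t+s)\big]$$
$$=(t-s)(1-st)\big[(t+s)-(1+st)\big]=-(t-s)(1-st)(1-s)(1-t).$$
By (7) and the hypothesis $t\ne s$, $st\ne1$, it is nonzero. The unique solution is
$$U=-\frac{st}{s+t},\qquad V=-\frac s{1+st}.$$
To check: (9) becomes $st\,[(s+1)(t^2+1)-(t^2+s)-(1+st^2)]=0$ and (10) becomes $st\,[(t+1)(s^2+1)-(s^2+t)-(1+s^2t)]=0$; both brackets vanish identically. Hence $\hat p(\lambda_a\lambda_b)=1/U=-(s^{-1}+t^{-1})$. By definition of $\hat p$ this says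
$$Q(\lambda_a^{-1}\lambda_b^{-1})=1+\frac1{st}+\frac1s+\frac1t=(1+s^{-1})(1+t^{-1}).$$
Applying this to the roots $\lambda_a^{-1},\lambda_b^{-1}$, which satisfy the same hypothesis, gives the lemma. $\square$

Where did $a_0=0$ enter? With $c_0>0$ the computation goes through, but $\hat p(1)=1+c_0$, so $P_0$ is divided by $1+c_0$, and so are $U$ and $V$. One gets $Q(\lambda_a\lambda_b)=(1+s)(1+t)+c_0(s+t)$, which is not a product, and the next step would break down.

**Step 7: turn the product formula into linear relations.** The formula $Q(\lambda_a\lambda_b)=Q(\lambda_a)Q(\lambda_b)$ holds only for most pairs. We remove the exception by multiplying with a factor that vanishes on it. For $\lambda_a\in\Lambda$ let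
$$D_a(\mu)=Q(\lambda_a\mu)-(1+t_a)Q(\mu)=\sum_{k\in K}D_{a,k}\mu^k,\quad D_{a,k}=c_k(\lambda_a^k-1-t_a),\quad \sigma_a=t_a+t_a^{-1}.$$
If $\sigma_b\ne\sigma_a$, then $t_b\notin\{t_a,t_a^{-1}\}$, and Lemma 1 with $Q(\lambda_b)=1+t_b$ gives $D_a(\lambda_b)=0$. So $(\sigma_b-\sigma_a)D_a(\lambda_b)=0$ for all $a,b$. As $\sigma_b=\lambda_b^n+\lambda_b^{-n}$, this reads
$$\sum_{k\in K}D_{a,k}\big(\lambda_b^{k+n}+\lambda_b^{k-n}-\sigma_a\lambda_b^k\big)=0\qquad\text{for all }b.$$
The $n$ roots are distinct and nonzero, so every two-sided solution $(v_j)_{j\in\mathbb Z}$ of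
$$v_{j+n}=\sum_kc_kv_{j+k}-v_j\tag{11}$$
is a combination of the $n$ sequences $(\lambda_b^j)_j$. By linearity, for every such solution and every $a$,
$$\sum_{k\in K}D_{a,k}\,(v_{k+n}+v_{k-n}-\sigma_av_k)=0.\tag{12}$$

**Step 8: choose solutions that vanish on $K$.** This removes the term with $\sigma_a$. The values $v_0,\dots,v_{n-1}$ of a solution of (11) are free. Let $e_r(j)$ be the coefficient of $v_r$ when $v_j$ is expressed through $v_0,\dots,v_{n-1}$; as a function of $j$ it is a solution of (11). For $0\le r\le q-1$ and $k\in K$ we have $r<q\le k\le n-1$, so $e_r(k)=0$. Then (12) gives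
$$\sum_{k\in K}D_{a,k}\,\eta^{(r)}_k=0\quad\text{for all }a,\qquad \eta^{(r)}_k:=e_r(k+n)+e_r(k-n).$$

A vector $(\zeta_k)_{k\in K}$ with $\sum_kD_{a,k}\zeta_k=0$ for all $a$ is constant. Indeed, let $\bar\zeta=\sum_kc_k\zeta_k$. Since $1+t_a=Q(\lambda_a)=\sum_kc_k\lambda_a^k$, the condition says $\sum_kc_k\zeta_k\lambda_a^k-Q(\lambda_a)\bar\zeta=\sum_kc_k(\zeta_k-\bar\zeta)\lambda_a^k=0$. So a polynomial of degree $<n$ vanishes at $n$ distinct points; hence $\zeta_k=\bar\zeta$ for all $k\in K$. Therefore
$$\eta^{(r)}_k\ \text{ does not depend on }k\in K\qquad(0\le r\le q-1).\tag{13}$$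

**Step 9: compute $\eta$.** Let $w_0=1$, $w_i=0$ for $i<0$, and $w_i=\sum_{k\in K}c_kw_{i-k}$ for $i\ge1$. So $w_i$ is the sum of $c_{k_1}\cdots c_{k_d}$ over all ordered decompositions $i=k_1+\dots+k_d$ with parts in $K$. In particular $w_i\ge0$, $w_i=0$ for $0<i<q$, and $w_i=c_i$ for $q\le i<2q$ with $i\le n-1$, since two parts already add up to $2q$. For example, if $K=\{1,2\}$ and $c_1=c_2=\frac12$, then $w_1=\frac12$ and $w_2=c_2+c_1^2=\frac34$. Let $0\le r\le q-1$.

*Forward: $e_r(n+i)=-w_{i-r}$ for $0\le i\le n-1$.* By (11) and (6), $v_{n+i}=\sum_kc_kv_{n+i-k}-v_i$. For $k>i$ the index satisfies $q\le n+i-k\le n-1$, so $v_r$ has coefficient $0$ in that term. Hence $e_r(n+i)=\sum_{k\le i}c_ke_r(n+i-k)-\delta_{ir}$. For $i\le r$ the sum is empty, as $k\ge q>r$, and both sides are $-\delta_{ir}$. For $i>r$ induction gives $-\sum_{k\le i}c_kw_{i-k-r}=-w_{i-r}$.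

*Backward: $e_r(j)=w_{r-j}$ for $-(n-q)\le j\le n-1$.* For $0\le j\le n-1$ both sides are $\delta_{jr}$, because $r-j<q$. For $j=-i$ with $1\le i\le n-q$, (11) gives $v_{-i}=\sum_kc_kv_{k-i}-v_{n-i}$, and $n-i\in[q,n-1]$, so the last term does not contribute. All indices $k-i$ lie in $(-i,n-1]$, so by induction on $i$, $e_r(-i)=\sum_kc_kw_{r+i-k}=w_{r+i}$.

For $k\in K$ we have $k\le n-1$ and $k-n\ge-(n-q)$, so $\eta^{(r)}_k=w_{n-k+r}-w_{k-r}$. Since $n>2q$, $q$ and $n-q$ are two different elements of $K$, and (13) for them says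
$$w_{n-q+r}+w_{n-q-r}=w_{q+r}+w_{q-r}\qquad(0\le r\le q-1).\tag{14}$$
In the example $K=\{1,2\}$, $n=3$, $q=1$, $r=0$, this would say $2w_2=2w_1$, that is, $\frac34=\frac12$. The same thing goes wrong in general.

**Step 10: positivity contradicts (14).** Choose $r\in\{0,\dots,q-1\}$ such that $n-q+r=dq$ is a multiple of $q$. Since $n-q>q$, $d\ge2$.

If $r=0$, (14) gives $w_{n-q}=w_q=c_q=c_{n-q}$. But $n-q$ decomposes both as the single part $n-q$ and as $d\ge2$ parts $q$, so $w_{n-q}\ge c_{n-q}+c_q^d>c_{n-q}$.

If $r\ge1$, then $w_{q-r}=0$. Since $q+r<2q\le n-1$, $w_{q+r}=c_{q+r}$. And $n-q-r\ge1$ with $w_{n-q-r}\ge c_{n-q-r}=c_{q+r}$ by (6). So (14) gives $w_{n-q+r}\le0$, while $w_{dq}\ge c_q^d>0$.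

Both are contradictions. So $n=2q$, hence $K\subset[q,n-q]=\{q\}$, and the original equation is $x_{j+2q}=\alpha x_{j+q}/x_j$ with $\alpha=a_q>0$: case 3 with $\ell=q$.

## Positive constant term: the max-plus limit

Now $a_0>0$. In orders two and three the growth exponents moved under a simple rule; we first extract that rule.

**Step 11: the exponents follow a periodic map.** Define
$$T(X_0,\dots,X_{n-1})=(X_1,\dots,X_{n-1},X_n),\qquad X_n=\max\big(0,\max_{k\in K}X_k\big)-X_0.\tag{15}$$
For $n=2$ this is $X_{j+2}=\max(0,X_{j+1})-X_j$, and starting from $1,3$ it produces $1,3,2,-1,-2,1,3,\dots$, the exponents of Proposition 2.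

For $\tau>0$ let $\Theta_\tau(X)=\frac1\tau\log F(e^{\tau X})$, coordinatewise. Its last coordinate is $\frac1\tau\log\big(a_0+\sum_Ka_ke^{\tau X_k}\big)-X_0$. If $\mu=\max(0,\max_KX_k)$, the sum in the logarithm lies between $\min(a_0,a_k)\,e^{\tau\mu}$ and $(a_0+\sum_K a_k)\,e^{\tau\mu}$, the minimum being over $0$ and $k\in K$. So $|\Theta_\tau-T|\le C/\tau$ uniformly on $\mathbb R^n$. Since $T$ is Lipschitz, writing
$$\Theta_\tau^{i+1}-T^{i+1}=(\Theta_\tau-T)\circ\Theta_\tau^i+\big(T\circ\Theta_\tau^i-T\circ T^i\big)$$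
shows by induction that $\Theta_\tau^i\to T^i$ for each $i$. But $\Theta_\tau$ is conjugate to $F$ by $X\mapsto e^{\tau X}$, so $\Theta_\tau^m=\mathrm{Id}$, and therefore
$$T^m=\mathrm{Id}.$$
Using $K=n-K$, the orbits of $T$ are the sequences with
$$X_{n+i}=\max\big(0,\max_{k\in K}X_{n+i-k}\big)-X_i.\tag{16}$$
We call the terms $X_{n+i-k}$, $k\in K$, the *window* at time $n+i$; recall $K\subset[q,n-q]$ and $q,n-q\in K$.

## A return map for the max-plus recurrence

Following one well-chosen family of orbits of $T$ around once will determine $K$.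

For $Y\in\mathbb R^n$ and $D\in\mathbb R$ let $[Y]_D=(D-Y_0,\dots,D-Y_{n-1})$.

**Definition (admissible).** $Y$ is *admissible* if $0<Y_s\le1$ for $s<q$, $Y_q\ge2$, and $Y_{j+1}\ge Y_j+1$ for $q\le j\le n-2$.

For any $Y$ define $Y'$ by
$$Y'_s=Y_{(n+s)\bmod q}\ (s<q),\qquad Y'_j=Y_j-Y_{j\bmod q}+\min_{k\in K,\ k\le j}Y'_{j-k}\ (q\le j\le n-1).\tag{17}$$

**Lemma 2.** If $Y$ is admissible and $D\ge Y_{n-1}+\max_iY'_i$, then $T^{3n-q}[Y]_D=[Y']_D$.

*Examples.* Let $n=3$, $K=\{1,2\}$, $Y=(1,2,3)$, $D=6$. Then (17) gives $Y'=Y$, and the orbit is $5,4,3,-1,-1,-3,1,2,5,4,3$: it returns after $8=3n-q$ steps. Let $n=4$, $K=\{1,3\}$, $Y=(1,2,3,4)$, $D=8$. Then (17) gives $Y'=(1,2,4,4)$, and from $X_{4+i}=\max(0,X_{i+1},X_{i+3})-X_i$ the orbit is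
$$7,6,5,4,-1,-1,-1,-4,1,2,3,7,6,4,4,$$
so at time $11=3n-q$ it stands at $8-(1,2,4,4)$ and has drifted. This drift, caused by the gap $2\notin K$, is what we shall exploit.

**Proof of Lemma 2.** We have $Y'_i>0$ for all $i$: for $i<q$ this is clear, and for $i\ge q$, $Y_i-Y_{i\bmod q}\ge1$, so induction applies. Also $Y_i\le Y_{n-1}<D$. Let $X_i=D-Y_i$ for $0\le i<n$ and continue by (16).

**(a)** *Claim: $X_{n+i}=Y_i-Y_{i+q}\le0$ for $0\le i\le n-q-1$.* The sign holds since $Y_i\le1<Y_{i+q}$ for $i<q$, and $Y$ increases from index $q$ on. The window terms with $k>i$ are $D-Y_{n+i-k}$ with $i+q\le n+i-k\le n-1$; the largest is $D-Y_{i+q}\ge0$, attained at $k=n-q>i$. The terms with $k\le i$ are $X_{n+(i-k)}\le0$ by induction. So $X_{n+i}=(D-Y_{i+q})-(D-Y_i)$.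

**(b)** *Claim: $X_{2n-q+s}=Y_{n-q+s}-D\le0$ for $0\le s<q$.* The window terms are $X_{n+l}$ with $l=n-q+s-k$, so $s\le l\le n-2q+s\le n-q-1$, and all are $\le0$ by (a). The maximum with $0$ is $0$, and we subtract $X_{n-q+s}=D-Y_{n-q+s}$.

**(c)** *Claim: $z_i:=X_{2n+i}=Y_{i+q}-Y_{i\bmod q}>0$ for $0\le i\le n-q-1$.* The window terms with $k>i$ lie at times in $[n+q+i,2n-1]$ and are $\le0$ by (a), (b). Those with $k\le i$ are $z_{i-k}$. With (a),
$$z_i=Y_{i+q}-Y_i+\max\big(0,\max_{k\in K,\,k\le i}z_{i-k}\big).$$
For $i<q$ no $k\le i$ exists and this is the claim. Let $i\ge q$. By induction $k=q$ gives $z_{i-q}=Y_i-Y_{i\bmod q}\ge Y_i-1>0$. For $q<k\le i$, $z_{i-k}<Y_{i-k+q}\le Y_{i-1}\le Y_i-1$, as $q\le i-k+q\le i-1$. So the maximum is $Y_i-Y_{i\bmod q}$, and the claim follows.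

**(d)** *Claim: $X_{3n-q+s}=D-Y'_s$ for $0\le s<q$.* Put $i=n-q+s$, so $q\le i\le n-1$. The window consists of the $z_{i-k}$, $k\in K$, with $s\le i-k\le n-2q+s\le n-q-1$. As in (c), $k=q$ gives $z_{i-q}=Y_i-Y_{i\bmod q}\ge Y_i-1>0$, and the other terms are $<Y_{i-k+q}\le Y_{i-1}\le Y_i-1$. So the maximum is $Y_i-Y_{i\bmod q}$ with $i\bmod q=(n+s)\bmod q$. Subtracting $X_{2n-q+s}=Y_i-D$ gives $D-Y_{(n+s)\bmod q}=D-Y'_s$.

**(e)** *Claim: $X_{3n-q+j}=D-Y'_j$ for $q\le j\le n-1$.* We subtract $X_{2n-q+j}=z_{j-q}=Y_j-Y_{j\bmod q}$. The window terms with $k\le j$ are, by (d) and induction, $D-Y'_{j-k}\ge Y_{n-1}>0$, and $k=q$ occurs. Those with $k>j$ are $z_l$ with $l=n-q+j-k\in[j,n-q-1]$, and $z_l<Y_{l+q}\le Y_{n-1}$. So the maximum is $D-\min_{k\le j}Y'_{j-k}$, and $X_{3n-q+j}=D-\min_{k\le j}Y'_{j-k}-(Y_j-Y_{j\bmod q})=D-Y'_j$. $\square$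

## $K$ consists of all multiples of $q$

**Lemma 3.** $q\mid n$ and $K=\{q,2q,\dots,n-q\}$.

**Proof.** *A long chain of admissible vectors.* Choose $Y_s=(s+1)/q$ for $s<q$ and put $Y^{(0)}=Y$, $Y^{(r+1)}=(Y^{(r)})'$ by (17). The first $q$ entries of every $Y^{(r)}$ are taken from $Y_0,\dots,Y_{q-1}$ and lie in $(0,1]$. For $j\ge q$, (17) expresses $Y'_j-Y_j$ through entries with index $<j$; so the differences $Y^{(r)}_j-Y^{(0)}_j$, $r\le m$, depend only on the $Y_i$ with $i<j$. Hence we can choose $Y_q,Y_{q+1},\dots,Y_{n-1}$ successively so large that $Y^{(0)},\dots,Y^{(m)}$ are all admissible. Take $D$ so large that Lemma 2 applies to $Y^{(0)},\dots,Y^{(m-1)}$. Then $T^{m(3n-q)}[Y]_D=[Y^{(m)}]_D$, and $T^m=\mathrm{Id}$ gives $Y^{(m)}=Y^{(0)}$.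

*A monotone quantity.* Suppose $K$ differs from $\{iq:1\le iq\le n-1\}$, and let $j^*$ be the least element of the symmetric difference. As $q$ belongs to both sets and is the least element of both, $q<j^*\le n-1$; below $j^*$ the two sets agree.

(i) *$j^*\in K$, $q\nmid j^*$.* Let $\rho=j^*\bmod q\ne0$. Then $\{j^*-k:k\in K,\,k\le j^*\}=\{0,\rho,\rho+q,\dots,j^*-q\}$. Entries of $Y^{(r+1)}$ with index $\ge q$ are $\ge2$ and the others are $\le1$, so the minimum in (17) is $\min(Y_0^{(r+1)},Y_\rho^{(r+1)})$. For $Z^{(r)}=Y^{(r)}_{j^*}-Y^{(r)}_\rho$ we get, for $0\le r<m$,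
$$Z^{(r+1)}-Z^{(r)}=-Y^{(r)}_\rho+\min(Y_0^{(r+1)},Y_\rho^{(r+1)})-Y_\rho^{(r+1)}+Y_\rho^{(r)}=\min\big(Y_0^{(r+1)}-Y_\rho^{(r+1)},0\big)\le0.$$
For $r+1=m$ this is $<0$, because $Y^{(m)}=Y$ and $Y_0<Y_\rho$. So $Z^{(m)}<Z^{(0)}$, contradicting $Y^{(m)}=Y^{(0)}$.

(ii) *$j^*=eq\notin K$, $e\ge2$.* The indices $j^*-k$ in (17) are $q,2q,\dots,(e-1)q$, so the minimum is $Y_q^{(r+1)}\ge2$. For $Z^{(r)}=Y^{(r)}_{j^*}-Y^{(r)}_0$ we get
$$Z^{(r+1)}-Z^{(r)}=-Y_0^{(r)}+Y_q^{(r+1)}-Y_0^{(r+1)}+Y_0^{(r)}=Y_q^{(r+1)}-Y_0^{(r+1)}\ge1,$$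
again contradicting $Z^{(m)}=Z^{(0)}$.

So $K$ is the set of multiples of $q$ in $[1,n-1]$, and $n-q\in K$ gives $q\mid n$. $\square$

**Step 12: reduce to $q=1$.** By Lemma 3 the equation is the $q$-dilate of the equation of order $n/q\ge2$ satisfied by the subsequences $(x_{i+qj})_j$. That equation is globally periodic: each of its solutions $y$ is a subsequence $y_j=x_{i+qj}$ of a solution of the original one, and $y_{j+m}=x_{i+qj+qm}=y_j$. It again has positive constant term. So we may assume $q=1$, $K=\{1,\dots,n-1\}$, $n\ge2$, and undo the dilation at the end.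

## The order is two or three

Let $q=1$ and $K=\{1,\dots,n-1\}$. We show that $n\ge4$ is impossible.

**Step 13: $T^{3n-1}$ fixes an open set.** For admissible $Y$, (17) gives $Y'_0=Y_0$ and, by induction, $Y'_j=Y_j-Y_0+\min_{i<j}Y'_i=Y_j$, since $Y_0$ is the smallest entry. So Lemma 2 says $T^{3n-1}[Y]_D=[Y]_D$ whenever $D\ge2Y_{n-1}$. Fix a large $D$ and let $Y$ vary with $0<Y_0<1$, $Y_1>2$, $Y_{j+1}>Y_j+1$ for $1\le j\le n-2$, and $2Y_{n-1}<D$. The corresponding $[Y]_D$ form a nonempty open set fixed pointwise by $G:=T^{3n-1}$.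

We now want $G=\mathrm{Id}$ everywhere. A periodic continuous map that is piecewise linear cannot be the identity on one piece only, as we now prove.

**Definition (good map).** A finite central hyperplane arrangement is a finite set of hyperplanes $\ker\varphi$ through $0$ in $\mathbb R^n$; its open chambers are the components of the complement, and its faces are the nonempty sets of points with a prescribed sign $+,-,0$ for each $\varphi$. A map $\mathbb R^n\to\mathbb R^n$ is *good* if it is linear on each closed chamber of some such arrangement.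

For example, for $n=2$ the map $T(X_0,X_1)=(X_1,\max(0,X_1)-X_0)$ is linear on $X_1\ge0$ and on $X_1\le0$. In general $T$ is good: use the forms $X_k$ and $X_k-X_l$, $k\ne l\in K$. Good maps are continuous, since finitely many closed chambers cover $\mathbb R^n$.

**Step 14: compositions of good maps are good.** Let $G_1,G_2$ be good with arrangements $\mathcal A_1,\mathcal A_2$, and let $G_1=L_C$ on the closed chamber $C$ of $\mathcal A_1$. Add to $\mathcal A_1$ the kernels of all nonzero forms $\varphi\circ L_C$, where $\varphi$ defines a hyperplane of $\mathcal A_2$ and $C$ is a chamber of $\mathcal A_1$. On an open chamber $C'\subset C$ of the new arrangement, every $\varphi\circ L_C$ has constant sign in $\{+,-,0\}$, so $G_1(C')$ lies in one face of $\mathcal A_2$. A face lies in a closed chamber: if $v$ is outside all hyperplanes of $\mathcal A_2$, then for $y$ in the face and small $\varepsilon>0$ (depending on $y$) the point $y+\varepsilon v$ has the sign of $\varphi(y)$ where this is nonzero and the sign of $\varphi(v)$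 elsewhere; this is the same sign vector for all $y$ in the face, so $y$ is a limit of points of one fixed open chamber. Hence $G_2\circ G_1$ is linear on $C'$ and, by continuity, on its closure. In particular $G=T^{3n-1}$ is good.

**Lemma 4.** $G=\mathrm{Id}$.

**Proof.** $G$ is a homeomorphism with $G^m=\mathrm{Id}$. Fix an arrangement for $G$. The fixed open set is not contained in a finite union of hyperplanes, so it meets some open chamber $C_0$; a linear map that is the identity on a nonempty open set is the identity, so $G=\mathrm{id}$ on $\overline{C_0}$.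

*Find a wall.* Suppose $G\ne\mathrm{id}$ on some closed chamber $\overline{C_1}$. Fix $y_0\in C_0$. Choose $y_1\in C_1$ outside the linear spans of $y_0$ and $W$, for all intersections $W$ of two distinct hyperplanes of the arrangement; these spans have dimension $\le n-1$, so this is possible. Then the segment $[y_0,y_1]$ misses every $W$: a point $(1-\theta)y_0+\theta y_1\in W$ has $\theta>0$, as $y_0$ is on no hyperplane, and then $y_1$ lies in the span of $y_0$ and $W$. So the segment passes through finitely many chambers and crosses one hyperplane at a time. There are consecutive closed chambers $C,C'$ along it with $G|_C=\mathrm{id}$ and $G|_{C'}=L\ne\mathrm{id}$, and the crossing point $x$ lies on exactly one hyperplane $H=\ker\varphi$. For a suitable sign of $\varphi$, a small ball $B$ around $x$ satisfies $B\cap C=B\cap\{\varphi\ge0\}$ and $B\cap C'=B\cap\{\varphi\le0\}$.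

*Linear algebra at the wall.* On $B\cap H\subset C\cap C'$ we have $L=\mathrm{id}$. For $y\in H$ and small $\varepsilon$, $L(x+\varepsilon y)=x+\varepsilon y$ and $Lx=x$, so $L=\mathrm{id}$ on $H$. $L$ is injective, since $G$ is injective on $C'$, which has interior. Choose $v$ with $\varphi(v)<0$ and write $Lv=\gamma v+r$ with $r\in H$. If $\gamma=0$, then $Lv=r=Lr$ with $v\ne r$, contradicting injectivity. So $\gamma\ne0$.

If $\gamma<0$: for small $\varepsilon>0$ the point $x+\varepsilon(\gamma v+r)$ lies in $B\cap\{\varphi>0\}\subset C$, so it is fixed by $G$. It is also $G(x+\varepsilon v)$, and $x+\varepsilon v$ lies in $\{\varphi<0\}$, so it is a different point. This contradicts injectivity of $G$.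

So $\gamma>0$. Then $L^iv\in\gamma^iv+H$, and for small $\varepsilon>0$ the points $x+\varepsilon L^iv$, $0\le i\le m$, lie in $B\cap\{\varphi<0\}$. Hence $G^m(x+\varepsilon v)=x+\varepsilon L^mv$, and $G^m=\mathrm{Id}$ gives $L^mv=v$. So $\gamma^m=1$, $\gamma=1$, and $v+mr=v$ gives $r=0$. Thus $L=\mathrm{id}$, a contradiction. $\square$

**Step 15: an orbit of the wrong period when $n\ge4$.** Let $n\ge4$ and let $X$ be the $2n$-periodic sequence with $(X_0,\dots,X_{n-1})=(0,1,0,\dots,0)$ and $X_{i+n}=1-X_i$. Its cyclic word is $0\,1\,0^{n-2}\,1\,0\,1^{n-2}$; for $n=4$ it is $01001011$. Its runs of zeros have lengths $1,n-2,1$, so any $n-1$ consecutive terms contain a $1$. Hence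
$$\max\big(0,\max_{1\le k\le n-1}X_{i+k}\big)-X_i=1-X_i=X_{i+n},$$
and $X$ is an orbit of $T$. A run of exactly $n-2\ge2$ zeros occurs once per $2n$ terms, so the minimal period is $2n$. By Lemma 4, $T^{3n-1}=\mathrm{Id}$, so $2n\mid3n-1$, whence $n\mid1$, a contradiction. Hence $n\in\{2,3\}$.

**Step 16: end of the proof of Theorem A.** For $n=2$ the reduced equation is $x_{j+2}=(ax_{j+1}+b)/x_j$ with $a,b>0$. For $n=3$, (6) gives equal coefficients $a_1=a_2=a$, so it is $x_{j+3}=(a(x_{j+1}+x_{j+2})+b)/x_j$ with $a,b>0$. Proposition 2 gives $b=a^2$ in both cases. With $\alpha=a$, undoing the reduction of Step 12 with $\ell=q$ gives cases 4 and 5. Together with Steps 2, 3 and 10, this proves Theorem A. $\blacksquare$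

## Pointwise periodicity and least periods

**Step 17: from pointwise to global periodicity.** Suppose every point of a nonempty open $U\subset(0,\infty)^n$ is periodic. Then $U=\bigcup_{m\ge1}\{x\in U:F^m(x)=x\}$ is a countable union of relatively closed sets, so by Baire's theorem one of them has nonempty interior. For that $m$, the map $F^m-\mathrm{id}$ is real-analytic on the connected set $(0,\infty)^n$ and vanishes on a nonempty open set, so $F^m=\mathrm{Id}$ on $(0,\infty)^n$, and Theorem A applies.

**Step 18: least periods of the five basic equations.** We know $F^P=\mathrm{Id}$ with $P=1,2,6,5,8$, in the order of cases 1–5. These are least, as follows.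

- $1$ and $2$ are clear.
- $6$: the cycle $x_0,\ x_1,\ \frac{x_1}{x_0},\ \frac1{x_0},\ \frac1{x_1},\ \frac{x_0}{x_1}$ consists of six distinct monomials, so $x_M=x_0$ for all solutions only if $6\mid M$.
- $5$: it is prime and $F\ne\mathrm{Id}$.
- $8$: in Proposition 2 with $a=b=1$ the exponents form the sequence $1,2,5,4,3,-1,-1,-3$, repeated. If $F^M=\mathrm{Id}$, this sequence has period $M$; since $5$ occurs once in each block of eight, $8\mid M$.

**Step 19: least periods of dilates.** Let an equation $g$ of order $k$ have least period $P$. Solutions of its $\ell$-dilate interleave $\ell$ arbitrary independent solutions of $g$, so $x_{j+\ell P}=x_j$ always. Conversely, suppose $x_{j+M}=x_j$ for all solutions of the dilate. If $\ell\nmid M$, then $0$ and $M$ lie in different residue classes mod $\ell$, so $x_0$ can be changed while $x_M$ is kept, contradicting $x_M=x_0$. So $\ell\mid M$, each interleaved solution of $g$ has period $M/\ell$, and $P\mid M/\ell$. Thus the least period of the dilate is $\ell P$. Rescaling does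 not change periods. With $\ell=n$ in cases 1 and 2 this gives $n,\ 2n,\ 6\ell,\ 5\ell,\ 8\ell$, which proves Theorem B. $\blacksquare$
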